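\title{Uniform embeddability into Hilbert space does not imply reflexive representability}

\begin{abstract}
We construct a Polish group $G$ that, for suitable compatible left-invariant metrics, embeds into $\ell_2$ with distortion arbitrarily close to $1$, and that is not topologically isomorphic to a group of linear isometries of any reflexive Banach space. Hence a metrizable group whose left uniform structure embeds uniformly into a reflexive (respectively, Hilbert) space need not be reflexively (respectively, unitarily) representable. We determine the topology that reflexive representations induce on $G$. We also show that distortion exactly $1$ forces unitary representability, that amenable groups uniformly embedded into a Hilbert space are unitarily representable, and that among Polish groups uniformly embedded into a Hilbert space, reflexive representability does not imply unitary representability.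
\end{abstract}

\section{Introduction}\label{sec:intro}

All topological spaces are Tychonoff. For a real or complex Banach space $V$, let $\mathrm{Is}(V)$ be the group of all linear isometries of $V$ onto itself with the strong operator topology, the coarsest topology making the maps $g\mapsto gv$ $(v\in V)$ continuous. It is a topological group. For a complex Hilbert space $H$ it is the unitary group $U(H)$. A topological group $G$ is \emph{reflexively representable} if it is topologically isomorphic to a subgroup of $\mathrm{Is}(V)$ for some reflexive $V$, and \emph{unitarily representable} if it is topologically isomorphic to a subgroup of $U(H)$ for some Hilbert space $H$. Hilbert spaces are reflexive, so the second property implies the first. A homomorphism $\pi:G\to\mathrm{Is}(V)$ is continuous if and only if $\pi(g)v\to v$ as $g\to1$ for every $v$. A continuous $\pi$ is a topological isomorphism onto its image if and only if, for nets, $\pi(g_i)\to1$ implies $g_i\to1$; we then call $\pi$ an \emph{embedding}.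

The \emph{left uniform structure} $\mathcal U_L$ of $G$ is generated by the entourages $\{(x,y):x^{-1}y\in U\}$, where $U$ runs over the neighborhoods of the identity. If $d$ is a compatible left-invariant metric on $G$, then $d(x,y)<r$ means that $x^{-1}y$ lies in the $r$-ball about $1$, so $d$ induces $\mathcal U_L$. A uniform space is \emph{uniformly embedded} into a Banach space $E$ if it is uniformly isomorphic to a subset of $E$ with the uniformity of the norm. The following two facts are quoted from \cite{TTG}.
\begin{enumerate}
\item[(a)] Let $G$ be a (separable) metrizable group. If $G$ is reflexively representable, then $(G,\mathcal U_L)$ is uniformly embedded into a (separable) reflexive Banach space. If $G$ is unitarily representable, then $(G,\mathcal U_L)$ is uniformly embedded into a (separable) Hilbert space.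
\item[(b)] A metrizable abelian group is unitarily representable if and only if it is uniformly embedded into a Hilbert space.
\end{enumerate}
The embedding in (a) can be taken to be an orbit map. If $G\subset\mathrm{Is}(V)$ is metrizable, countably many unit vectors $v_n$ determine its topology, and the distance between the images of $g$ and $h$ under $g\mapsto(2^{-n}gv_n)_n\in\ell_2(V)$ depends only on $g^{-1}h$; it is a compatible left-invariant metric. So a representation produces a uniform embedding that is moreover \emph{equivariant}. The question below, posed in \cite{TTG}, asks whether equivariance comes for free.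

\medskip
\noindent\textbf{Question.} Let $G$ be a metrizable group.
\begin{enumerate}
\item[(i)] If $(G,\mathcal U_L)$ is uniformly embedded into a reflexive Banach space, must $G$ be reflexively representable?
\item[(ii)] If $(G,\mathcal U_L)$ is uniformly embedded into a Hilbert space, must $G$ be unitarily representable?
\end{enumerate}

The simplest cases suggest a positive answer. For a discrete group both hypothesis and conclusion always hold: $g\mapsto\delta_g$ is a uniform embedding into $\ell_2(G)$, and the left regular representation is an embedding into $U(\ell_2(G))$. For abelian groups, (b) answers (ii). There is also a visible mechanism: a uniform embedding $\phi$ into a Hilbert space gives the positive definite kernel $\exp(-\|\phi(x)-\phi(y)\|^2)$, which detects the uniform structure, and an invariant kernel of this kind yields a unitary representation. One only has to make the kernel invariant, for instance by averaging over the group. Nevertheless both answers are negative, and one group refutes both versions.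

\begin{theorem}\label{thm:main}
There is a Polish group $G$ such that
\begin{enumerate}
\item[(1)] for every $\eta>0$ there are a compatible complete left-invariant metric $d$ on $G$ and a map $\Phi:G\to\ell_2$ with
\[
\|\Phi(g)-\Phi(h)\|\le d(g,h)\le(1+\eta)\|\Phi(g)-\Phi(h)\|\qquad(g,h\in G);
\]
in particular $(G,\mathcal U_L)$ is uniformly embedded into $\ell_2$;
\item[(2)] $G$ is not topologically isomorphic to a subgroup of $\mathrm{Is}(V)$ for any reflexive Banach space $V$.
\end{enumerate}
\end{theorem}

Since $\ell_2$ is both reflexive and Hilbert, and since a group that is not reflexively representable is not unitarily representable, the answer to (i) and to (ii) is No. The proof of Theorem~\ref{thm:main} is self-contained apart from the Ryll-Nardzewski fixed point theorem.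

The group $G$ is a subgroup of $\Gamma^{\mathbb N}$, where $\Gamma$ is a countable group of piecewise affine homeomorphisms of the line (Section~\ref{sec:Gamma}). Let $\tau_p$ be the topology of coordinatewise convergence on $G$, induced from $\Gamma^{\mathbb N}$ with $\Gamma$ discrete. The next theorem says exactly how much of the topology of $G$ is seen by reflexive spaces.

\begin{theorem}\label{thm:taup}
Every continuous homomorphism $\pi:G\to\mathrm{Is}(V)$ with $V$ reflexive is $\tau_p$-continuous. The coarsest topology on $G$ making all its continuous isometric representations on reflexive spaces continuous, and the coarsest topology making all its continuous unitary representations continuous, are both equal to $\tau_p$. The topology $\tau_p$ is strictly coarser than the topology of $G$.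
\end{theorem}

As $\tau_p$ is Hausdorff, unitary representations separate the points of $G$; what they fail to recover is its topology.

The averaging mechanism does work when averaging is possible or unnecessary. A \emph{mean} on a space of bounded functions containing the constants is a positive linear functional $m$ with $m(1)=1$. A topological group $G$ is \emph{amenable} if there is a mean on the bounded $\mathcal U_L$-uniformly continuous functions that is invariant under the right translations $F\mapsto F(\,\cdot\,h)$. Equivalently, via inversion, there is a left-invariant mean on the bounded right uniformly continuous functions.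

\begin{theorem}\label{thm:positive}
Let $G$ be a topological group.
\begin{enumerate}
\item[(1)] If $G$ has a compatible left-invariant metric $d$ and an isometric embedding of $(G,d)$ into a Hilbert space, then $G$ is unitarily representable.
\item[(2)] If $G$ is amenable and $(G,\mathcal U_L)$ is uniformly embedded into a Hilbert space, then $G$ is unitarily representable.
\end{enumerate}
\end{theorem}

By (1), the constant $1+\eta$ in Theorem~\ref{thm:main} cannot be replaced by $1$. By (2), the answer to (ii) is Yes for amenable groups. Version (i) for amenable groups is not settled here. Finally, a variant of the construction separates the two notions of representability; its proof relies on several quoted theorems.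

\begin{theorem}\label{thm:separate}
There is a Polish group $G_1$, with $(G_1,\mathcal U_L)$ uniformly embedded into a Hilbert space, that is reflexively representable but not unitarily representable.
\end{theorem}

\subsection*{The method}
A uniform embedding and an embedding into $\mathrm{Is}(V)$ are both statements about small scales, and a discrete group has none. We therefore take countably many copies of a discrete group $\Delta$ with a length function and shrink the $n$-th copy by the factor $2^{-n}$. The large-scale geometry of $\Delta$ then appears at small scales in the product (Section~\ref{sec:products}). The product embeds well into a Hilbert space if $\Delta$ does. It has no embedding into $\mathrm{Is}(V)$ if $\Delta$ is unbounded and \emph{rigid} on $V$: a vector that is almost fixed by a certain bounded subset $S\subset\Delta$ is almost fixed by all of $\Delta$. What is needed is a group with the large-scale geometry of a subset of a Hilbert space that is rigid on every reflexive space. The group $\Gamma$ looks like the real line up to an additive error $1$ (Section~\ref{sec:Gamma}). Its rigidity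 (Section~\ref{sec:rigid}) comes from the order of the rationals, on which it acts, and from the fact that the pairing between a reflexive space and its dual cannot encode an infinite linear order. Sections~\ref{sec:taup}, \ref{sec:positive} and~\ref{sec:separate} prove Theorems~\ref{thm:taup}, \ref{thm:positive} and~\ref{thm:separate}.

\section{Weighted products of discrete groups}\label{sec:products}

Let $\Delta$ be a countable group. A \emph{length function} on $\Delta$ is a map $\lambda:\Delta\to[0,\infty)$ with $\lambda(1)=0$, $\lambda(\gamma)\ge1$ for $\gamma\ne1$, $\lambda(\gamma^{-1})=\lambda(\gamma)$ and $\lambda(\gamma\gamma')\le\lambda(\gamma)+\lambda(\gamma')$. For $1\le p<\infty$ put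
\[
W_p(\Delta,\lambda)=\Big\{g=(g_n)_{n\ge1}\in\Delta^{\mathbb N}:\ L(g):=\Big(\sum_{n\ge1}\big(2^{-n}\lambda(g_n)\big)^p\Big)^{1/p}<\infty\Big\},
\qquad d(g,h)=L(g^{-1}h).
\]
Let $\iota_n:\Delta\to W_p(\Delta,\lambda)$ be the homomorphism that places $\gamma$ in the $n$-th coordinate and $1$ elsewhere, so that $L(\iota_n(\gamma))=2^{-n}\lambda(\gamma)$. An element $g$ is \emph{finitely supported} if $g_n=1$ for all large $n$. The lower bound $\lambda\ge1$ off the identity is used through the implication
\begin{equation}\label{eq:small}
L(g)<2^{-N}\ \Longrightarrow\ g_n=1\ \text{ for all } n\le N,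
\end{equation}
which holds because $g_n\ne1$ gives $L(g)\ge2^{-n}\lambda(g_n)\ge2^{-n}$.

\begin{lemma}\label{lem:polish}
$W=W_p(\Delta,\lambda)$ is a subgroup of $\Delta^{\mathbb N}$, and $d$ is a complete left-invariant metric that makes $W$ a Polish group. The truncations $(g_1,\dots,g_M,1,1,\dots)$ of $g\in W$ converge to $g$. The coordinate maps from $W$ to the discrete group $\Delta$ are continuous.
\end{lemma}

\begin{proof}
Symmetry of $\lambda$ gives $L(g^{-1})=L(g)$. Subadditivity and Minkowski's inequality give $L(gh)\le L(g)+L(h)$. Hence $W$ is a subgroup and $d$ is a left-invariant metric. By \eqref{eq:small}, $d(g,h)<2^{-n}$ implies $g_n=h_n$, so the coordinate maps are continuous.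

The point to check is that conjugation by a fixed $h\in W$ is continuous at $1$; this is not automatic, since $\lambda(h_ng_nh_n^{-1})$ need not be comparable to $\lambda(g_n)$ uniformly in $n$. Given $\eta>0$, choose $N$ with $\sum_{n>N}(2^{-n}\lambda(h_n))^p<\eta^p$, and let $L(g)<\min(\eta,2^{-N})$. By \eqref{eq:small} the first $N$ coordinates of $g$, hence of $hgh^{-1}$, are trivial, so
\[
L(hgh^{-1})\le\Big(\sum_{n>N}2^{-np}\big(2\lambda(h_n)+\lambda(g_n)\big)^p\Big)^{1/p}\le3\eta .
\]
Continuity of multiplication at $(g_0,h_0)$ and of inversion at $g_0$ now follows from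
\begin{align*}
d(gh,g_0h_0)&=L\big(h^{-1}h_0\cdot h_0^{-1}(g^{-1}g_0)h_0\big)\le d(h,h_0)+L\big(h_0^{-1}(g^{-1}g_0)h_0\big),\\
d(g^{-1},g_0^{-1})&=L(gg_0^{-1})=L\big(g_0(g_0^{-1}g)g_0^{-1}\big).
\end{align*}

The distance from $g$ to its $M$-th truncation is $(\sum_{n>M}(2^{-n}\lambda(g_n))^p)^{1/p}\to0$. So the countable set of finitely supported elements is dense. Let $(g^i)$ be a Cauchy sequence. By \eqref{eq:small} each coordinate $g^i_n$ is eventually constant in $i$; let $g\in\Delta^{\mathbb N}$ be the coordinatewise limit. Fatou's lemma gives $L((g^i)^{-1}g)\le\liminf_jd(g^i,g^j)$, which is finite and tends to $0$ as $i\to\infty$. Thus $g=g^i\cdot(g^i)^{-1}g\in W$ and $g^i\to g$.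
\end{proof}

The next two lemmas transfer geometry and rigidity from $\Delta$ to $W$. For a Banach space $E$, let $\ell_p(E)$ be the $\ell_p$-sum of countably many copies of $E$.

\begin{lemma}\label{lem:embed}
Let $\Theta:\Delta\to E$ satisfy $\alpha\,\lambda(\gamma^{-1}\gamma')\le\|\Theta(\gamma)-\Theta(\gamma')\|\le\beta\,\lambda(\gamma^{-1}\gamma')$ for all $\gamma,\gamma'$. Then $\Phi(g)=\big(2^{-n}(\Theta(g_n)-\Theta(1))\big)_n$ maps $W_p(\Delta,\lambda)$ into $\ell_p(E)$, and $\alpha\, d(g,h)\le\|\Phi(g)-\Phi(h)\|\le\beta\, d(g,h)$.
\end{lemma}

\begin{proof}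
Since $\|\Theta(g_n)-\Theta(1)\|\le\beta\lambda(g_n)$, we have $\|\Phi(g)\|\le\beta L(g)<\infty$. For the inequalities, apply the hypothesis to $g_n,h_n$, multiply by $2^{-n}$, and take $\ell_p$-norms in $n$.
\end{proof}

\begin{lemma}\label{lem:obstruct}
Let $V$ be a Banach space, $S\subset\Delta$ and $M<\infty$. Suppose that $\lambda$ is bounded on $S$ and unbounded on $\Delta$, and that
\begin{equation}\label{eq:rigid}
\sup_{\gamma\in\Delta}\|\rho(\gamma)v-v\|\le M\sup_{\gamma\in S}\|\rho(\gamma)v-v\|
\end{equation}
for every homomorphism $\rho:\Delta\to\mathrm{Is}(V)$ and every $v\in V$. Then no continuous homomorphism $\pi:W_p(\Delta,\lambda)\to\mathrm{Is}(V)$ is an embedding.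
\end{lemma}

\begin{proof}
Let $\lambda\le R$ on $S$ and fix $v\in V$. The set $\iota_n(S)$ lies in the closed ball of radius $2^{-n}R$ about $1$, so $\sup_{\gamma\in S}\|\pi(\iota_n(\gamma))v-v\|\to0$ by continuity of $\pi$ at $1$. Applying \eqref{eq:rigid} to $\rho=\pi\circ\iota_n$, we get $\sup_{\gamma\in\Delta}\|\pi(\iota_n(\gamma))v-v\|\to0$. Choose $\gamma_n\in\Delta$ with $\lambda(\gamma_n)\ge2^n$ and put $g_n=\iota_n(\gamma_n)$. Then $\pi(g_n)\to1$ strongly, while $L(g_n)\ge1$ for all $n$.
\end{proof}

\begin{example}\label{ex:Z}
Let $\Delta=\mathbb Z$, $\lambda(k)=|k|$ and $p=2$. The map $(k_n)\mapsto(2^{-n}k_n)$ is an isometry of $W_2(\mathbb Z,\lambda)$ into $\ell_2$, so the geometry is as good as possible. Rigidity fails already for $V=\mathbb C$: if $S\subset[-R,R]$ and $\rho(k)=e^{i\pi k/K}$, then $|\rho(k)-1|\le\pi R/K$ on $S$ while $|\rho(K)-1|=2$, and $K$ is arbitrary. In fact this group is unitarily representable by Theorem~\ref{thm:positive}(1). We shall enlarge $\mathbb Z$ to a group $\Gamma$ with almost the same geometry in which such slow rotations are impossible.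
\end{example}

\section{The group $\Gamma$ and its geometry}\label{sec:Gamma}

Let $\mathcal A$ be the group of maps $x\mapsto\alpha x+\beta$ of $\mathbb R$ with $\alpha,\beta\in\mathbb Q$ and $\alpha>0$, and let $T(x)=x+1$. Let $\Gamma$ be the set of increasing homeomorphisms $\gamma$ of $\mathbb R$ with $\gamma T=T\gamma$ for which there is a locally finite set $D\subset\mathbb Q$ such that $\gamma$ coincides with an element of $\mathcal A$ on the closure of each component of $\mathbb R\setminus D$. We say that such a $D$ \emph{serves} for $\gamma$; it may be enlarged by any locally finite set of rationals. For $\gamma,\gamma'\in\Gamma$ the function $\gamma-\gamma'$ is continuous and $1$-periodic, so $\|\gamma-\gamma'\|:=\sup_x|\gamma(x)-\gamma'(x)|$ is finite. We write $\mathrm{id}$ for the identity map when it is regarded as a function.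

\begin{lemma}\label{lem:Gamma}
\begin{enumerate}
\item[(1)] $\Gamma$ is a countable group, $\gamma(\mathbb Q)=\mathbb Q$ for all $\gamma\in\Gamma$, and $T$ is a central element of $\Gamma$.
\item[(2)] If $x<y<x+1$ and $x'<y'<x'+1$ are rational, there is $\gamma\in\Gamma$ with $\gamma(x)=x'$ and $\gamma(y)=y'$. In particular $\Gamma$ is transitive on $\mathbb Q$.
\item[(3)] For $\gamma,\gamma'\in\Gamma$ and $p\in\mathbb R$, $\ \|\gamma-\gamma'\|\le|\gamma(p)-\gamma'(p)|+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Elements of $\mathcal A$ map $\mathbb Q$ into $\mathbb Q$, hence so does every $\gamma\in\Gamma$. A homeomorphism of $\mathbb R$ carries locally finite sets to locally finite sets. If $D$ serves for $\gamma$, then $\gamma(D)\subset\mathbb Q$ serves for $\gamma^{-1}$, because $\gamma$ maps components of $\mathbb R\setminus D$ onto components of $\mathbb R\setminus\gamma(D)$. So $\gamma^{-1}\in\Gamma$ and $\gamma(\mathbb Q)=\mathbb Q$. If $D,D'$ serve for $\gamma,\gamma'$, then $D''=D'\cup\gamma'^{-1}(D)\subset\mathbb Q$ serves for $\gamma\gamma'$: a component of $\mathbb R\setminus D''$ lies in a component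 of $\mathbb R\setminus D'$ and is mapped by $\gamma'$ into a component of $\mathbb R\setminus D$. For countability take $D\supset\mathbb Z$. Since $\gamma$ commutes with $T$, it is determined by $\gamma|_{[0,1]}$, hence by the finite set $D\cap[0,1]\subset\mathbb Q$ and finitely many elements of the countable group $\mathcal A$. Finally $T\in\mathcal A$, so $T\in\Gamma$, and $T$ is central by definition.

(2) Map $[x,y]$ onto $[x',y']$ and $[y,x+1]$ onto $[y',x'+1]$ by increasing affine maps; their coefficients are rational. Extend by $\gamma(z+k)=\gamma(z)+k$ for $z\in[x,x+1]$ and $k\in\mathbb Z$, which is consistent because $\gamma(x+1)=\gamma(x)+1$. The set $\{x,y\}+\mathbb Z$ serves for $\gamma$.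

(3) Let $x\in[p,p+1)$. Then $\gamma(p)\le\gamma(x)<\gamma(p+1)=\gamma(p)+1$, so $\gamma(x)-\gamma(p)\in[0,1)$, and the same holds for $\gamma'$. Subtracting, $\gamma(x)-\gamma'(x)$ differs from $\gamma(p)-\gamma'(p)$ by less than $1$. Periodicity of $\gamma-\gamma'$ extends the bound to all $x$.
\end{proof}

From here on only these three properties of $\Gamma$ are used. Countability gives separability, part (2) drives rigidity, and part (3) says that the size of an element is determined, up to an error $1$, by where it sends a single point. We use (3) most often in the form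
\begin{equation}\label{eq:disp}
\|\gamma-\mathrm{id}\|\le|\gamma(p)-p|+1 .
\end{equation}

The displacement $\|\gamma-\mathrm{id}\|$ is symmetric, since $\sup_y|\gamma^{-1}(y)-y|=\sup_x|x-\gamma(x)|$. It is subadditive, since $\gamma\gamma'(x)-x=(\gamma(\gamma'x)-\gamma'x)+(\gamma'x-x)$. It is not bounded below off the identity, so we add a constant $c\ge1$:
\[
\lambda_c(1)=0,\qquad \lambda_c(\gamma)=\sqrt{c^2+\|\gamma-\mathrm{id}\|^2}\quad(\gamma\ne1).
\]
A large $c$ will also absorb the additive error in Lemma~\ref{lem:Gamma}(3). The function $\lambda_c$ is a length function. Subadditivity is trivial if $\gamma$ or $\gamma'$ is $1$. Otherwise, with $a=\|\gamma-\mathrm{id}\|$ and $b=\|\gamma'-\mathrm{id}\|$, the triangle inequality for the vectors $(a,c)$ and $(b,c)$ in the Euclidean plane gives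
\[
\lambda_c(\gamma\gamma')\le\sqrt{(a+b)^2+(2c)^2}\le\lambda_c(\gamma)+\lambda_c(\gamma').
\]
We define
\[
G=W_2(\Gamma,\lambda_c),
\]
with length $L_c$ and metric $d_c$. Since $\lambda_1\le\lambda_c\le c\lambda_1$, the set $G$ does not depend on $c$, and the metrics $d_c$ are bi-Lipschitz equivalent. By Lemma~\ref{lem:polish}, $G$ is a Polish group and each $d_c$ is a compatible complete left-invariant metric. Because $\|\gamma-\mathrm{id}\|^2\le\lambda_1(\gamma)^2\le1+\|\gamma-\mathrm{id}\|^2$,
\begin{equation}\label{eq:member}
g\in\Gamma^{\mathbb N}\ \text{ lies in }G\iff\sum_n4^{-n}\|g_n-\mathrm{id}\|^2<\infty .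
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
The left-invariant distance on $\Gamma$ compares inverses: substituting $y=\gamma'(x)$ gives $\|\gamma^{-1}\gamma'-\mathrm{id}\|=\|\gamma^{-1}-\gamma'^{-1}\|$. So the real number to record is $\gamma^{-1}(0)$. A second coordinate accounts for the constant $c$. Define
\[
\Theta_c:\Gamma\to E:=\mathbb R\oplus_2\ell_2(\Gamma),\qquad\Theta_c(\gamma)=\Big(\gamma^{-1}(0),\ \tfrac{c}{\sqrt2}\,\delta_\gamma\Big).
\]
Let $\gamma\ne\gamma'$, and put $A=|\gamma^{-1}(0)-\gamma'^{-1}(0)|$ and $B=\|\gamma^{-1}-\gamma'^{-1}\|$. Then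
\[
\|\Theta_c(\gamma)-\Theta_c(\gamma')\|^2=c^2+A^2,\qquad\lambda_c(\gamma^{-1}\gamma')^2=c^2+B^2,
\]
and $A\le B\le A+1$ by Lemma~\ref{lem:Gamma}(3) applied to $\gamma^{-1},\gamma'^{-1}$ and $p=0$. Using $2Ac\le c^2+A^2$,
\[
1\le\frac{c^2+B^2}{c^2+A^2}\le1+\frac{2A+1}{c^2+A^2}\le1+\frac1c+\frac1{c^2}\le\Big(1+\frac1c\Big)^2 .
\]
Thus $\Theta_c$ satisfies the hypothesis of Lemma~\ref{lem:embed} with $\alpha=(1+1/c)^{-1}$ and $\beta=1$. We obtain a map $\Phi$ from $G$ to the separable Hilbert space $\ell_2(E)\cong\ell_2$ with $\|\Phi(g)-\Phi(h)\|\le d_c(g,h)\le(1+1/c)\|\Phi(g)-\Phi(h)\|$. Take $c\ge\max(1,1/\eta)$.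
\end{proof}

\section{Rigidity of $\Gamma$ on reflexive spaces}\label{sec:rigid}

Let
\[
S=\{\gamma\in\Gamma:|\gamma(0)|\le1\},\qquad\Gamma_0=\{\gamma\in\Gamma:\gamma(0)=0\}\subset S .
\]

\begin{proposition}\label{prop:nine}
Let $V$ be a reflexive Banach space and $\rho:\Gamma\to\mathrm{Is}(V)$ a homomorphism. For every $v\in V$,
\[
\sup_{\gamma\in\Gamma}\|\rho(\gamma)v-v\|\le9\,\sup_{\gamma\in S}\|\rho(\gamma)v-v\|.
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
By \eqref{eq:disp} with $p=0$, $\|\gamma-\mathrm{id}\|\le2$ and so $\lambda_1(\gamma)\le\sqrt5$ for $\gamma\in S$. On the other hand $\lambda_1(T^k)\ge|k|$. By Proposition~\ref{prop:nine} and Lemma~\ref{lem:obstruct}, no continuous homomorphism from $G$ to $\mathrm{Is}(V)$ is an embedding when $V$ is reflexive.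
\end{proof}

The rest of this section proves Proposition~\ref{prop:nine}. We use the following standard facts about a reflexive space $V$: the dual $V^*$ is reflexive, bounded closed convex sets are weakly compact, and bounded sequences have weakly convergent subsequences. We write $\langle u,\varphi\rangle=\varphi(u)$ for $u\in V$ and $\varphi\in V^*$. If a group $K$ acts on $V$ by linear isometries, it acts on $V^*$ by the linear isometries $g\varphi=\varphi\circ g^{-1}$, and $\langle gu,g\varphi\rangle=\langle u,\varphi\rangle$.

\subsection*{Invariant pairings on $\mathbb Q\times\mathbb Q$}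
Reflexivity enters first through the following lemma, which says that the pairing cannot distinguish $i\le j$ from $i>j$ along bounded sequences.

\begin{lemma}\label{lem:double}
Let $V$ be reflexive, and let $(u_i)\subset V$ and $(\psi_j)\subset V^*$ be bounded sequences with $\langle u_i,\psi_j\rangle=\alpha$ for $i\le j$ and $\langle u_i,\psi_j\rangle=\beta$ for $i>j$. Then $\alpha=\beta$.
\end{lemma}

\begin{proof}
Choose subsequences with $u_{i_r}\to z$ weakly in $V$ and $\psi_{j_s}\to\zeta$ weakly in $V^*$. For fixed $r$ and large $s$ we have $i_r\le j_s$, so $\langle u_{i_r},\zeta\rangle=\alpha$ for all $r$, and $\langle z,\zeta\rangle=\alpha$. For fixed $s$ and large $r$ we have $i_r>j_s$, so $\langle z,\psi_{j_s}\rangle=\beta$ for all $s$, and $\langle z,\zeta\rangle=\beta$.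
\end{proof}

For $m\in\mathbb Z$ let $\Sigma_m=\{(x,y)\in\mathbb Q^2:x+m<y<x+m+1\}$. These strips cover the set of pairs with $y-x\notin\mathbb Z$. Fix once and for all rationals
\[
0<s_1<t_1<s_2<t_2<\dots<1 .
\]

\begin{lemma}\label{lem:strips}
Let $V$ be reflexive, let $F:\mathbb Q\to V$ and $\Psi:\mathbb Q\to V^*$ be bounded maps, and suppose that $a(x,y)=\langle F(x),\Psi(y)\rangle$ satisfies $a(\gamma x,\gamma y)=a(x,y)$ for all $\gamma\in\Gamma$. Then $a$ is constant on $\{(x,y)\in\mathbb Q^2:y-x\notin\mathbb Z\}$.
\end{lemma}

\begin{proof}
Let $(x,y),(x',y')\in\Sigma_m$. Lemma~\ref{lem:Gamma}(2) gives $\gamma\in\Gamma$ with $\gamma(x)=x'$ and $\gamma(y-m)=y'-m$, and then $\gamma(y)=y'$ because $\gamma$ commutes with $T^m$. So $a$ has a constant value $a_m$ on $\Sigma_m$. To compare neighboring strips, consider the pairs $(s_i,t_j+m)$; see Figure~\ref{fig:strips}. If $i\le j$, then $s_i<t_j<s_i+1$, so the pair lies in $\Sigma_m$. If $i>j$, then $s_i-1<t_j<s_i$, so it lies in $\Sigma_{m-1}$. Lemma~\ref{lem:double} with $u_i=F(s_i)$ and $\psi_j=\Psi(t_j+m)$ gives $a_m=a_{m-1}$. Hence all $a_m$ are equal.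
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4]
\draw (0,0) rectangle (1,1);
\draw[dashed] (0,0) -- (1,1);
\foreach \i in {1,...,4} {
  \node[below] at ({0.2*\i-0.1},0) {$s_{\i}$};
  \node[left] at (0,{0.2*\i}) {$t_{\i}$};
  \foreach \j in {1,...,4} {
    \ifnum\i>\j\relax
      \draw ({0.2*\i-0.1},{0.2*\j}) circle (0.016);
    \else
      \fill ({0.2*\i-0.1},{0.2*\j}) circle (0.016);
    \fi
  }
}
\node at (0.4,0.92) {$\Sigma_0$};
\node at (0.88,0.4) {$\Sigma_{-1}$};
\end{tikzpicture}
\caption{Pairs $(s_i,t_j)$ formed from interlaced rationals $0<s_1<t_1<s_2<t_2<\dots<1$. Filled points ($i\le j$) lie above the diagonal, in the strip $\Sigma_0=\{x<y<x+1\}$; hollow points ($i>j$) lie below it, in $\Sigma_{-1}=\{x-1<y<x\}$. Each column is eventually filled and each row is eventually hollow.}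
\label{fig:strips}
\end{figure}

\begin{remark}\label{rem:strips}
Both restrictions in Lemma~\ref{lem:strips} are needed. In the nonreflexive space $V=\ell_1(\mathbb Q)$, the maps $F(x)=\delta_x$ and $\Psi(y)=1_{(-\infty,y)}\in\ell_\infty(\mathbb Q)$ give the invariant function $a(x,y)=1_{x<y}$, which is $1$ on $\Sigma_0$ and $0$ on $\Sigma_{-1}$. In $V=\ell_2(\mathbb Q)$, the maps $F(x)=\Psi(x)=\delta_x$ give $a(x,y)=1_{x=y}$, so the value on the diagonal may differ from the value on the strips.
\end{remark}

Invariant pairings come from fixed vectors. Let a group $K$ act on $V$ by linear isometries and act transitively on a set $X$, and let $P$ be the stabilizer of a point $o\in X$. If $w\in V$ is fixed by $P$, the formula $F_w(go)=gw$ defines a map $F_w:X\to V$: if $go=g'o$, then $g^{-1}g'\in P$ and $g'w=gw$. It satisfies $F_w(gx)=gF_w(x)$ and $\|F_w(x)\|=\|w\|$. A $P$-fixed $\varphi\in V^*$ gives $\Psi_\varphi:X\to V^*$ in the same way, by $\Psi_\varphi(go)=g\varphi$. The function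
\begin{equation}\label{eq:pairing}
a_{w,\varphi}(x,y)=\langle F_w(x),\Psi_\varphi(y)\rangle
\end{equation}
is $K$-invariant, and $a_{w,\varphi}(go,o)=\langle gw,\varphi\rangle$. For $K=\Gamma$ we take $X=\mathbb Q$, $o=0$ and $P=\Gamma_0$.

\begin{example}[Hilbert space, $\Gamma_0$-fixed vector]\label{ex:hilbert}
Let $\Gamma$ act by unitaries on a Hilbert space, let $w$ be fixed by $\Gamma_0$, and let $\varphi$ be the inner product with $w$. Then $a_{w,\varphi}(x,y)$ is the inner product of $F_w(x)$ and $F_w(y)$. By Lemma~\ref{lem:strips} it has one value $a$ whenever $y-x\notin\mathbb Z$, so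
\[
\|F_w(x)-F_w(y)\|^2=2\|w\|^2-2\,\mathrm{Re}\,a=:D^2\qquad(y-x\notin\mathbb Z).
\]
The points $k+\frac12$ are far from $0$ on the line, but their images are all at the same distance $D$ from $w=F_w(0)$. The lemma says nothing directly about integer differences, so we pass through $\frac12$:
\[
\|T^kw-w\|=\|F_w(k)-F_w(0)\|\le\|F_w(k)-F_w(\tfrac12)\|+\|F_w(\tfrac12)-F_w(0)\|=2D .
\]
Here $D=\|\sigma w-w\|$ for any $\sigma\in\Gamma$ with $\sigma(0)=\frac12$, and such a $\sigma$ belongs to $S$. So a single element of $S$ controls the displacement of $w$ under all powers of $T$, in contrast with Example~\ref{ex:Z}.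
\end{example}

\subsection*{From pairings to norms}
Two things are missing in general. The given vector $v$ is only almost fixed by $\Gamma_0$, and the norm of $T^kw-w$ is not computed by a pairing with $w$. Both are supplied by a fixed point theorem, in the following form.

\medskip
\noindent\textbf{Ryll-Nardzewski fixed point theorem.} \emph{Let $C$ be a nonempty weakly compact convex subset of a Banach space $E$, and let $P$ be a group acting on $E$ by linear isometries with $gC\subset C$ for all $g\in P$. Then $C$ contains a point fixed by every element of $P$.}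

\medskip
The theorem holds for semigroups of weakly continuous affine self-maps of $C$ that are norm-distal, meaning $\inf_g\|gx-gy\|>0$ for $x\ne y$ in $C$. Linear isometries are weakly continuous and preserve distances, so they qualify. In a Hilbert space the statement is elementary: the unique point of least norm in $C$ is fixed. We state the next lemma for an abstract group, since it is used again in Section~\ref{sec:taup}.

\begin{lemma}\label{lem:eight}
Let a group $K$ act on a reflexive space $V$ by linear isometries. Let $P$ be a subgroup of $K$, let $z\in K$ commute with every element of $P$, and let $\sigma\in K$. Suppose that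
\begin{equation}\label{eq:coeff}
\langle z\sigma w,\varphi\rangle=\langle\sigma w,\varphi\rangle\quad\text{for all $P$-fixed $w\in V$ and all $P$-fixed $\varphi\in V^*$.}
\end{equation}
Then $\|zv-v\|\le8\delta$ for every $v\in V$, where $\delta=\sup_{g\in P\cup\{\sigma\}}\|gv-v\|$.
\end{lemma}

\begin{proof}
\emph{A fixed vector.} The closed convex hull of $Pv$ is $P$-invariant, lies in the closed ball of radius $\delta$ about $v$, and is weakly compact. So it contains a $P$-fixed vector $w$, and $\|w-v\|\le\delta$.

\emph{A fixed norming functional.} Let $u=zw-w$. It is $P$-fixed, since $gzw=zgw=zw$ for $g\in P$; this is where $z$ has to commute with $P$. By the Hahn--Banach theorem there is $\varphi_0\in V^*$ with $\|\varphi_0\|\le1$ and $\langle u,\varphi_0\rangle=\|u\|$. For $g\in P$ we have $\langle u,g\varphi_0\rangle=\langle g^{-1}u,\varphi_0\rangle=\|u\|$. Hence every $\psi$ in the closed convex hull of $P\varphi_0$ satisfies $\|\psi\|\le1$ and $\langle u,\psi\rangle=\|u\|$. This hull is weakly compact because $V^*$ is reflexive, so it contains a $P$-fixed $\varphi$.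

\emph{The estimate.} By \eqref{eq:coeff},
\[
\|u\|=\langle zw,\varphi\rangle-\langle w,\varphi\rangle=\langle zw-z\sigma w,\varphi\rangle+\langle\sigma w-w,\varphi\rangle ,
\]
so $\|u\|\le2\|\sigma w-w\|$. Next, $\|\sigma w-w\|\le\|\sigma(w-v)\|+\|\sigma v-v\|+\|v-w\|\le3\delta$. Therefore $\|u\|\le6\delta$ and $\|zv-v\|\le\|z(v-w)\|+\|u\|+\|w-v\|\le8\delta$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nine}]
Write $\gamma u$ for $\rho(\gamma)u$ and $\delta=\sup_{\gamma\in S}\|\gamma v-v\|$. Choose $\sigma\in\Gamma$ with $\sigma(0)=\frac12$, so that $\Gamma_0\cup\{\sigma\}\subset S$, and let $k\in\mathbb Z$. For $\Gamma_0$-fixed $w$ and $\varphi$, Lemma~\ref{lem:strips} applies to the function \eqref{eq:pairing} and gives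
\[
\langle T^k\sigma w,\varphi\rangle=a_{w,\varphi}(k+\tfrac12,0)=a_{w,\varphi}(\tfrac12,0)=\langle\sigma w,\varphi\rangle .
\]
Since $T^k$ is central, Lemma~\ref{lem:eight} with $P=\Gamma_0$ and $z=T^k$ yields $\|T^kv-v\|\le8\delta$. An arbitrary $\gamma\in\Gamma$ is $T^k\sigma'$ with $k=\lfloor\gamma(0)\rfloor$ and $\sigma'(0)=\gamma(0)-k\in[0,1)$, so $\sigma'\in S$ and
\[
\|\gamma v-v\|\le\|T^k(\sigma'v-v)\|+\|T^kv-v\|\le9\delta .\qedhere
\]
\end{proof}

\begin{remark}\label{rem:linfty}
Proposition~\ref{prop:nine} fails, with any constant, for $V=\ell_\infty(\mathbb Q)$ and $(\gamma v)(x)=v(\gamma^{-1}x)$. For an integer $K\ge1$ the vector $v(x)=\min(1,|x|/K)$ is $1/K$-Lipschitz, so $\|\gamma v-v\|\le\|\gamma^{-1}-\mathrm{id}\|/K\le2/K$ for $\gamma\in S$, whereas $(T^Kv-v)(K)=-1$.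
\end{remark}

\section{All reflexive representations of $G$}\label{sec:taup}

We prove Theorem~\ref{thm:taup}. Throughout, $c=1$ and $L=L_1$.

\subsection*{Reductions}
The coordinate maps $G\to\Gamma$ are continuous by Lemma~\ref{lem:polish}, so $\tau_p$ is coarser than the topology of $G$. It is strictly coarser: $\iota_n(T^{2^n})\to1$ in $\tau_p$, while $L(\iota_n(T^{2^n}))\ge1$. Composing the $n$-th coordinate map with the left regular representation of $\Gamma$ on $\ell_2(\Gamma)$ gives a continuous unitary representation $\pi_n$ of $G$. Since $\|\pi_n(g)\delta_1-\pi_n(h)\delta_1\|=\sqrt2$ when $g_n\ne h_n$, any topology making all $\pi_n$ continuous contains $\tau_p$. So $\tau_p$ is contained in the topology generated by the unitary representations, which is contained in the topology generated by the reflexive ones. Once the first assertion of the theorem is proved, the latter is contained in $\tau_p$, and all three agree.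

Let $V$ be reflexive, $\pi:G\to\mathrm{Is}(V)$ a continuous homomorphism and $v\in V$; write $gu$ for $\pi(g)u$. The subgroups
\[
G_{>N}=\{g\in G:g_n=1\ \text{for all }n\le N\}
\]
are $\tau_p$-open, and $\tau_p$ is a group topology. So it suffices to show that $\sup_{g\in G_{>N}}\|gv-v\|\to0$ as $N\to\infty$. Let
\[
S_N=\{g\in G_{>N}:|g_n(0)|\le1\ \text{for all }n\},\qquad\delta_N=\sup_{g\in S_N}\|gv-v\|.
\]
As $\lambda_1\le\sqrt5$ on $S$, we have $L\le(5\sum_{n>N}4^{-n})^{1/2}$ on $S_N$, and continuity of $\pi$ at $1$ gives $\delta_N\to0$. It remains to prove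
\begin{equation}\label{eq:nineN}
\|hv-v\|\le9\delta_N\qquad(h\in G_{>N}).
\end{equation}

Proposition~\ref{prop:nine} controls one coordinate at a time, and adding up these bounds over the coordinates of $h$ loses a term for each coordinate. We therefore use fixed vectors for all coordinates at once. The double limit argument still changes a single coordinate, but it produces an equality, which can be iterated without loss.

\subsection*{The action on sequences}
Fix $N$ and let $I=\{n\in\mathbb N:n>N\}$; all sequences below are indexed by $I$, and elements of $G_{>N}$ are regarded as such sequences. Let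
\[
X=\Big\{x\in\mathbb Q^I:\sum_{n\in I}4^{-n}x_n^2<\infty\Big\}.
\]
It is an additive group containing all bounded rational sequences. By \eqref{eq:member} and $|g_n(x_n)|\le|x_n|+\|g_n-\mathrm{id}\|$, the group $G_{>N}$ acts on $X$ coordinatewise. For an integer sequence $m\in X$ let $\Sigma_m$ be the set of pairs $(x,y)\in X^2$ with $(x_n,y_n)\in\Sigma_{m_n}$ for all $n\in I$. It contains the pair $(0,m+t)$, where $t=(\frac12)_{n\in I}$.

The group $G_{>N}$ is transitive on each $\Sigma_m$. Indeed, given $(x,y),(x',y')\in\Sigma_m$, choose $\gamma_n\in\Gamma$ with $\gamma_n(x_n)=x_n'$ and $\gamma_n(y_n)=y_n'$ as in the proof of Lemma~\ref{lem:strips}. By \eqref{eq:disp} with $p=x_n$, $\|\gamma_n-\mathrm{id}\|\le|x_n'-x_n|+1$, so $(\gamma_n)\in G_{>N}$ by \eqref{eq:member}. Applying this to the pairs $(0,t)$ and $(x,x+t)$ in $\Sigma_0$ shows that the action on $X$ is transitive. The stabilizer $P$ of $0\in X$ consists of the $g\in G_{>N}$ with $g_n\in\Gamma_0$ for all $n$, so $P\subset S_N$.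

\subsection*{Invariant pairings on $X\times X$}
Let $w\in V$ and $\varphi\in V^*$ be $P$-fixed, and let $a=a_{w,\varphi}$ be the invariant function \eqref{eq:pairing} for $K=G_{>N}$ and $o=0$. It has a constant value $a_m$ on $\Sigma_m$. Fix $q\in I$ and let $e_q$ be the sequence that is $1$ at $q$ and $0$ elsewhere. Define $x^{(i)},y^{(j)}\in X$ by
\[
x^{(i)}_q=s_i,\quad y^{(j)}_q=t_j+m_q,\qquad x^{(i)}_n=0,\quad y^{(j)}_n=m_n+\tfrac12\quad(n\ne q).
\]
For $n\ne q$ the $n$-th coordinates form a pair in $\Sigma_{m_n}$. The $q$-th coordinates form a pair in $\Sigma_{m_q}$ if $i\le j$ and in $\Sigma_{m_q-1}$ if $i>j$. So $a(x^{(i)},y^{(j)})$ equals $a_m$ for $i\le j$ and $a_{m-e_q}$ for $i>j$, and Lemma~\ref{lem:double} gives $a_m=a_{m-e_q}$. This holds for all $m$ and $q$. Hence $a_m=a_{m'}$ whenever $m_n=m'_n$ for all but finitely many $n$.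

\subsection*{Proof of \eqref{eq:nineN}}
Let $k$ be an integer sequence with finitely many nonzero terms. The element $T^k:=(T^{k_n})_n$ is central in $G_{>N}$. Choose $\sigma\in G_{>N}$ with $\sigma0=t$; then $\sigma\in S_N$. The pair $(k+t,0)$ lies in $\Sigma_m$ with $m_n=-k_n-1$, and $(t,0)$ lies in $\Sigma_{m'}$ with $m'_n=-1$. These sequences differ in finitely many terms, so
\[
\langle T^k\sigma w,\varphi\rangle=a(k+t,0)=a(t,0)=\langle\sigma w,\varphi\rangle
\]
for all $P$-fixed $w$ and $\varphi$. Lemma~\ref{lem:eight} gives $\|T^kv-v\|\le8\delta_N$. If $h\in G_{>N}$ is finitely supported, put $k_n=\lfloor h_n(0)\rfloor$, which vanishes for large $n$, and $\sigma'=T^{-k}h$. Then $\sigma'_n(0)\in[0,1)$ for all $n$, so $\sigma'\in S_N$ and $\|hv-v\|\le\|T^k(\sigma'v-v)\|+\|T^kv-v\|\le9\delta_N$. An arbitrary $h\in G_{>N}$ is the limit of its truncations, which are finitely supported elements of $G_{>N}$, and $\pi$ is continuous. This proves \eqref{eq:nineN} and Theorem~\ref{thm:taup}. \qed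

\section{Isometric embeddings and amenable groups}\label{sec:positive}

A real symmetric function $k$ on $Y\times Y$, for a set $Y$, is a \emph{positive definite kernel} if $\sum_{i,j}c_ic_jk(y_i,y_j)\ge0$ for all finite families $y_i\in Y$, $c_i\in\mathbb R$. By symmetry, $\sum c_i\bar c_jk(y_i,y_j)\ge0$ then holds for complex $c_i$ as well. A real function $f$ on a group $G$ is \emph{positive definite} if $(x,y)\mapsto f(x^{-1}y)$ is a positive definite kernel. We need two standard facts.

\emph{The Gaussian kernel.} By Schoenberg's theorem, $\exp(-\|\xi-\eta\|^2)$ is a positive definite kernel on any Hilbert space $H$. To see this, regard $H$ as a real Hilbert space with inner product $(\cdot\,|\,\cdot)$ and write the kernel as $e^{-\|\xi\|^2}e^{-\|\eta\|^2}\sum_n\frac{2^n}{n!}(\xi\,|\,\eta)^n$, where $(\xi\,|\,\eta)^n$ is the inner product of $\xi^{\otimes n}$ and $\eta^{\otimes n}$.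

\emph{The GNS representation.} If $f$ is positive definite on $G$ with $f(1)=1$, there are a Hilbert space $H_f$, a homomorphism $\pi:G\to U(H_f)$ and a unit vector $\xi$ such that $\pi(G)\xi$ spans a dense subspace and $f(g)$ is the inner product of $\pi(g)\xi$ and $\xi$. The space $H_f$ is the separated completion of the finitely supported complex functions on $G$, with $f(y^{-1}x)$ as the inner product of $\delta_x$ and $\delta_y$; then $\pi(g)\delta_x=\delta_{gx}$ and $\xi=\delta_1$.

\begin{lemma}\label{lem:gns}
Let $G$ be a topological group and $f$ a real positive definite function on $G$ that is continuous at $1$, with $f(1)=1$ and $\sup_{G\setminus U}f<1$ for every neighborhood $U\ne G$ of $1$. Then $G$ is unitarily representable.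
\end{lemma}

\begin{proof}
For the GNS representation, $\|\pi(g)\pi(h)\xi-\pi(h)\xi\|^2=2\big(1-f(h^{-1}gh)\big)$. For fixed $h$ this tends to $0$ as $g\to1$. The vectors $\pi(h)\xi$ span a dense subspace and the operators $\pi(g)$ have norm $1$, so $\pi(g)\zeta\to\zeta$ for every $\zeta\in H_f$, and $\pi$ is continuous. If $\pi(g_i)\to1$ for a net $(g_i)$, the formula with $h=1$ gives $f(g_i)\to1$, so $g_i$ eventually lies in every neighborhood $U$ of $1$. Thus $\pi$ is an embedding.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $\phi:G\to H$ be the given embedding and $k(x,y)=\exp(-\|\phi(x)-\phi(y)\|^2)$, a positive definite kernel on $G$.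

(1) Here $k(x,y)=\exp(-d(x,y)^2)$ is already invariant: $k(x,y)=f(x^{-1}y)$ with $f(g)=\exp(-d(1,g)^2)$. The function $f$ is positive definite and continuous, $f(1)=1$, and $f\le e^{-r^2}$ off the $r$-ball about $1$. Lemma~\ref{lem:gns} applies.

(2) We average $k$ over left translates. For $x,y\in G$ let $F_{x,y}(g)=k(gx,gy)$. This bounded function lies in the domain of the mean $m$. Indeed, if $g'=gu$, then $(gx)^{-1}(g'x)=x^{-1}ux$ and $(gy)^{-1}(g'y)=y^{-1}uy$, and both tend to $1$ as $u\to1$, independently of $g$. As $\phi$ is $\mathcal U_L$-uniformly continuous and $s\mapsto e^{-s^2}$ is Lipschitz, $F_{x,y}$ is $\mathcal U_L$-uniformly continuous. Since $F_{hx,hy}(g)=F_{x,y}(gh)$, invariance of $m$ under right translations gives $m(F_{hx,hy})=m(F_{x,y})$. So $m(F_{x,y})=f(x^{-1}y)$ with $f(u)=m(F_{1,u})$.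

The kernel $m(F_{x,y})$ is real and symmetric, and
\[
\sum_{i,j}c_ic_jf(x_i^{-1}x_j)=m\Big(g\mapsto\sum_{i,j}c_ic_jk(gx_i,gx_j)\Big)\ge0,
\]
so $f$ is positive definite. Also $f(1)=m(1)=1$. A mean lies between the infimum and the supremum of a real function, so
\[
0\le1-f(u)\le\sup_{g}\big(1-e^{-\|\phi(g)-\phi(gu)\|^2}\big),
\]
which tends to $0$ as $u\to1$ by uniform continuity of $\phi$. Finally, let $U$ be a neighborhood of $1$. By uniform continuity of $\phi^{-1}$ on $\phi(G)$ there is $r>0$ such that $\|\phi(x)-\phi(y)\|<r$ implies $x^{-1}y\in U$. For $u\notin U$ we get $\|\phi(g)-\phi(gu)\|\ge r$ for all $g$, so $f(u)\le e^{-r^2}$. Lemma~\ref{lem:gns} applies.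
\end{proof}

In particular, the groups of Theorems~\ref{thm:main} and~\ref{thm:separate} are not amenable.

\section{A reflexively but not unitarily representable group}\label{sec:separate}

To prove Theorem~\ref{thm:separate} we replace $\Gamma$ by a group that is rigid on Hilbert spaces, embeds well into an $\ell_1$-space, and has finite balls. The last property will provide enough functions for a reflexive representation.

\subsection*{The group}
Let $\Lambda$ be a group with a finite symmetric generating set $S$, and let $|\gamma|$ be the word length, the least number of elements of $S$ whose product is $\gamma$. It is a length function, and its balls are finite. The group $\Lambda$ has \emph{property (T)} if there is $\kappa>0$, a \emph{Kazhdan constant} for $S$, such that $\max_{s\in S}\|\rho(s)\eta-\eta\|\ge\kappa\|\eta\|$ for every vector $\eta$ of every unitary representation $\rho$ of $\Lambda$ without nonzero invariant vectors. It is \emph{word-hyperbolic} if geodesic triangles in its Cayley graph are uniformly thin, that is, each side lies within a fixed distance of the union of the other two.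

Let $\Lambda$ be a cocompact lattice in $Sp(2,1)$. It is an infinite word-hyperbolic group, and it has property (T), since $Sp(2,1)$ has (T) (Kostant) and (T) passes to lattices (Kazhdan). These are the only properties of $\Lambda$ that we use. Put
\[
G_1=W_1(\Lambda,|\cdot|),\qquad L(g)=\sum_n2^{-n}|g_n|,\qquad d(g,h)=L(g^{-1}h).
\]
By Lemma~\ref{lem:polish}, $G_1$ is a Polish group and $d$ is a compatible left-invariant metric, so $d$ induces $\mathcal U_L$.

\subsection*{Uniform embedding into a Hilbert space}
By the theorem of Buyalo, Dranishnikov and Schroeder \cite{BDS}, $\Lambda$ embeds quasi-isometrically, that is, with bounded multiplicative and additive distortion of distances, into a finite product of trees. We may give the product the sum of the metrics of the factors and move images to vertices; this only changes the constants. The vertex set of a tree embeds isometrically into $\ell_1$ of its edge set, by sending a vertex to the indicator function of the set of edges on the path joining it to a fixed root. So there are $C\ge1$, a set $J$ and a map $\theta:\Lambda\to\ell_1(J)$ with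
\[
C^{-1}|\gamma^{-1}\gamma'|-C\le\|\theta(\gamma)-\theta(\gamma')\|_1\le C|\gamma^{-1}\gamma'|+C .
\]
As in Section~\ref{sec:Gamma}, a discrete coordinate removes the additive error. Let $\Theta(\gamma)=(\theta(\gamma),\frac C2\delta_\gamma)\in\ell_1(J)\oplus_1\ell_1(\Lambda)$. For $\gamma\ne\gamma'$ we have $\|\Theta(\gamma)-\Theta(\gamma')\|=\|\theta(\gamma)-\theta(\gamma')\|_1+C$, which is at least $C^{-1}|\gamma^{-1}\gamma'|$ and at most $C|\gamma^{-1}\gamma'|+2C\le3C|\gamma^{-1}\gamma'|$. By Lemma~\ref{lem:embed} with $p=1$, $(G_1,d)$ embeds bi-Lipschitzly into $\ell_1(I)$ for some set $I$.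

It remains to embed the real space $\ell_1(I)$ uniformly into a Hilbert space. Let $\chi_s=1_{[0,s]}$ for $s\ge0$ and $\chi_s=-1_{[s,0]}$ for $s<0$. For $t\le s$ the difference $\chi_s-\chi_t$ equals $1_{[t,s]}$ almost everywhere, whatever the signs of $s$ and $t$, so $\|\chi_s-\chi_t\|_{L_2(\mathbb R)}^2=|s-t|$. The map $x\mapsto(\chi_{x_i})_{i\in I}$ therefore sends $\ell_1(I)$ into $\ell_2(I;L_2(\mathbb R))$ and turns the distance $\|x-y\|_1$ into $\|x-y\|_1^{1/2}$. It is a uniform isomorphism onto its image.

\subsection*{$G_1$ is not unitarily representable}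
Property (T) gives the rigidity inequality \eqref{eq:rigid} on Hilbert spaces, by the argument of \cite[Prop.~1.1.9]{BHV}. Let $\rho$ be a unitary representation of $\Lambda$ on $H$ and let $\xi\in H$. Write $\xi=\xi_0+\eta$ with $\xi_0$ invariant and $\eta$ orthogonal to all invariant vectors. The orthogonal complement of the invariant vectors is a subrepresentation without nonzero invariant vectors, and $\rho(\gamma)\xi-\xi=\rho(\gamma)\eta-\eta$. Hence
\[
\sup_{\gamma\in\Lambda}\|\rho(\gamma)\xi-\xi\|\le2\|\eta\|\le\frac2\kappa\max_{s\in S}\|\rho(s)\xi-\xi\|.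
\]
The word length is at most $1$ on $S$, and it is unbounded on $\Lambda$ because $\Lambda$ is infinite and balls are finite. By Lemma~\ref{lem:obstruct}, no continuous unitary representation of $G_1$ is an embedding.

\subsection*{$G_1$ is reflexively representable}
A bounded continuous function $f$ on a topological group $K$ is \emph{weakly almost periodic} if its translates $x\mapsto f(gx)$, $g\in K$, form a relatively weakly compact subset of the Banach space of bounded continuous functions on $K$ with the supremum norm. We quote two theorems. By Grothendieck's double limit criterion, $f$ is weakly almost periodic if and only if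
\[
\lim_i\lim_jf(g_ih_j)=\lim_j\lim_if(g_ih_j)
\]
for all sequences $(g_i),(h_j)$ in $K$ for which both iterated limits exist. By a theorem of Shtern \cite{Shtern} and Megrelishvili \cite{Meg}, $K$ is reflexively representable if its weakly almost periodic functions separate points from closed sets: for every $x\in K$ and every closed $A\not\ni x$ there is such a function $f$ with $f(x)\notin\overline{f(A)}$.

Let $f(g)=\max(0,1-d(1,g))$, a bounded continuous function on $G_1$. Given $x$ and $A$, let $r>0$ satisfy $d(x,y)\ge r$ for all $y\in A$. The translate $f(x^{-1}\,\cdot\,)=\max(0,1-d(x,\cdot))$ is $1$ at $x$ and at most $\max(0,1-r)<1$ on $A$. The double limit condition passes from $f$ to this translate, by replacing $g_i$ with $x^{-1}g_i$. So it suffices to show that $f$ is weakly almost periodic. Since $f(gh)=\max(0,1-d(g^{-1},h))$, we must prove the following: for sequences $(x_i),(y_j)$ in $G_1$, if both iterated limits of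
\[
\vartheta(x_i,y_j)=\max\big(0,1-d(x_i,y_j)\big)
\]
exist, then they agree. Passing to subsequences does not change the iterated limits, so we may assume that each of $L(x_i)$ and $L(y_j)$ is bounded or tends to $\infty$. Note that $d(x_i,y_j)\ge|L(x_i)-L(y_j)|$.

\emph{Both tend to $\infty$.} Then $\vartheta(x_i,y_j)=0$ for fixed $i$ and large $j$, and for fixed $j$ and large $i$. Both iterated limits are $0$.

\emph{One tends to $\infty$ and the other is bounded.} Then $\vartheta(x_i,y_j)=0$ as soon as the index of the unbounded sequence exceeds a bound that does not depend on the other index. Both iterated limits are again $0$.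

\emph{Both are bounded}, say by $R$. The $n$-th coordinates of all $x_i$ and $y_j$ have word length at most $2^nR$, so they range in a finite set. After passing to diagonal subsequences, each coordinate of $x_i$ and of $y_j$ is eventually constant. The coordinatewise limits $x$ and $y$ satisfy $L(x),L(y)\le R$ by Fatou's lemma, so they lie in $G_1$. The sequences need not converge in $G_1$, but $d(x,x_i)$ and $d(y,y_j)$ are bounded by $2R$, and we pass to further subsequences with $d(x,x_i)\to\alpha$ and $d(y,y_j)\to\beta$. We claim that for fixed $z\in G_1$,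
\begin{equation}\label{eq:split}
d(z,y_j)-d(y,y_j)=\sum_n2^{-n}\big(|z_n^{-1}(y_j)_n|-|y_n^{-1}(y_j)_n|\big)\longrightarrow d(z,y)\qquad(j\to\infty).
\end{equation}
For each $n$, the $n$-th term equals $2^{-n}|z_n^{-1}y_n|$ for large $j$. For all $j$, it is bounded in absolute value by $2^{-n}|z_n^{-1}y_n|$, by the triangle inequality, and these bounds have the finite sum $d(z,y)$. Dominated convergence gives \eqref{eq:split}. With $z=x_i$ we get $\lim_jd(x_i,y_j)=d(x_i,y)+\beta$. The same claim for the sequence $(x_i)$, with $z=y$, gives $\lim_id(x_i,y)=d(x,y)+\alpha$. Therefore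
\[
\lim_i\lim_jd(x_i,y_j)=d(x,y)+\alpha+\beta .
\]
The right side is symmetric in the two sequences, so exchanging their roles shows that $\lim_j\lim_id(x_i,y_j)$ has the same value. Applying the continuous function $s\mapsto\max(0,1-s)$, we see that the iterated limits of $\vartheta(x_i,y_j)$ agree. This completes the proof of Theorem~\ref{thm:separate}. \qed

\begin{remark}
The finiteness of balls in $\Lambda$ is used in the diagonal argument, and it is what separates $G_1$ from $G$ at this step. In $\Gamma$, the subgroup $\Gamma_0$ has $\lambda_1\le\sqrt2$ by \eqref{eq:disp}, and it is infinite, since by Lemma~\ref{lem:Gamma}(2) it acts transitively on $\mathbb Q\cap(0,1)$.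
\end{remark}

\begin{thebibliography}{9}

\bibitem{BHV}
Bekka, de la Harpe and Valette, \emph{Kazhdan's Property (T)}.

\bibitem{BDS}
Buyalo, Dranishnikov and Schroeder, \emph{Embedding of hyperbolic groups in the product of trees}, Invent. Math. 169 (2007).

\bibitem{Meg}
Megrelishvili, \emph{Operator topologies and reflexive representability}, 2001.

\bibitem{Shtern}
Shtern, Russian J. Math. Phys. 2 (1994).

\bibitem{TTG}
\emph{Topological Transformation Groups: Selected Topics},
\texttt{http://u.math.biu.ac.il/\textasciitilde{}megereli/megrel\_opit.pdf}

\end{thebibliography}
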